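# Unbounded slope degrees for iterates of a rank two unit root module

## 1. The matrix $B(t)$, its symmetric powers, and the operator $\Psi$

Fix a prime $p$, the ring of integers $R$ of a finite extension of $\mathbb Q_p$, a uniformizer $\pi$ of $R$, and a nonzero $\varpi\in\pi R$. Everything below turns on the matrix
$$B(t)=\begin{pmatrix}0&-1\\ 1&\varpi t\end{pmatrix}\in SL_2(R[t]),$$
which acts on the standard basis $e,f$ of $R^2$ by $Be=f$, $Bf=-e+\varpi t f$.

For $k\ge 0$ let $W_k=\mathrm{Sym}^k(R^2)$, with basis $v_b=e^{k-b}f^b$, $0\le b\le k$. Then $\mathrm{Sym}^kB(t)$ sends $v_b$ to $f^{k-b}(-e+\varpi tf)^b$. The binomial theorem gives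
$$(-e+\varpi tf)^b f^{k-b}=\sum_{n}\binom bn(-1)^{b-n}(\varpi t)^n e^{b-n}f^{k-b+n},$$
so that
$$G:=\mathrm{Sym}^kB(t)=\sum_{n=0}^k\varpi^nt^nU_n,\qquad U_nv_b=(-1)^{b-n}\binom bn\, v_{k-b+n}. \tag{1}$$
Here $U_nv_b=0$ if $n>b$, and we set $U_n=0$ for $n<0$ and for $n>k$.

Now let $Q$ be a power of $p$, and let $K=\mathrm{Frac}(R)$. Let $\mathcal U_Q$ be the operator on polynomials with $\mathcal U_Q(t^m)=t^{m/Q}$ if $Q\mid m$ and $\mathcal U_Q(t^m)=0$ otherwise. On $W_k\otimes K[t]$ put $\Psi=\mathcal U_Q\circ G$. By (1),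
$$\Psi(t^mv)=\sum_{m'}t^{m'}\varpi^{Qm'-m}\,U_{Qm'-m}v. \tag{2}$$

Look at the part of $\Psi$ that goes from $tW_k$ to $tW_k$. It is $\varpi^{Q-1}U_{Q-1}$, and
$$U_{Q-1}v_b=\pm\binom{b}{Q-1}v_{k+Q-1-b}.$$
This is an antidiagonal matrix of binomial coefficients whose eigenvalues can be read off. What it is for: the numbers of eigenvalues of $\Psi$ of given $p$-adic valuation determine how many zeros and poles of given valuation an $L$-function attached to $k$-th powers of Frobenius has. We shall see that, for small valuations, these counts are governed by this one corner, hence by divisibility of binomial coefficients by $p$. That divisibility depends on $k$ modulo $Q$ and not only on the size of $k$, and this answers a question about the $L$-functions in the negative.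

**Example 1 ($Q=3$, $k=2$).** From (1), $U_2v_2=v_2$ and $U_2v_0=U_2v_1=0$. On $tW_2$ formula (2) allows $m=1$ and $3m'-1\in\{0,1,2\}$, so only $m'=1$ occurs. Hence $\Psi$ preserves $tW_2$ and acts on it as $\varpi^2\,\mathrm{diag}(0,0,1)$. Its only nonzero eigenvalue there is $\varpi^2$.

## 2. Unit root $L$-functions and the degree of their slope $s$ part

Let $X$ be a smooth affine variety over $\mathbb F_q$, $q$ a power of $p$, with set of closed points $|X|$, and assume that $R$ has residue field $\mathbb F_q$. Write $\mathrm{ord}_q$ for the $p$-adic valuation with $\mathrm{ord}_q(q)=1$. The **slope** of $\alpha\in\overline{\mathbb Q}_p^{\times}$ is $\mathrm{ord}_q(\alpha)$.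

We need modules only over $X=\mathbb A^1$, and there the definition, as in Wan's work, is concrete.

**Definition.** Let $R[t]^\dagger=\{\sum_{n\ge0} a_nt^n:\ a_n\in R,\ \liminf \mathrm{ord}(a_n)/n>0\}$. An *overconvergent $\sigma$-module* over $\mathbb A^1$ is a finite free module over $R[t]^\dagger$ with a $\sigma$-linear map $\phi$, where $\sigma$ is $R$-linear and $\sigma(t)=t^q$. No connection is part of the definition.

For instance $\sum p^nt^n$ lies in $R[t]^\dagger$. The series $\sum p^{\lfloor\sqrt n\rfloor}t^n$ does not, although it converges for $|t|\le1$, because $\lfloor \sqrt n\rfloor/n\to0$. Every polynomial lies in $R[t]^\dagger$. A $\sigma$-module with a basis is given by a matrix $B$: in coordinates $\phi(v)=B\,\sigma(v)$.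

Let $x$ be a closed point of degree $d$, and $\hat t$ the Teichmüller lift of a geometric point over $x$, so $\hat t^{q^d}=\hat t$. On the fiber at $x$ the map $\phi_x^d$ is linear, with matrix
$$B(\hat t)\,B(\hat t^{q})\cdots B(\hat t^{q^{d-1}}). \tag{3}$$
The Frobenius slopes at $x$ are the valuations of the eigenvalues of (3), normalized by $\mathrm{ord}_{q^d}$. For example, the constant matrix $\mathrm{diag}(1,q)$ gives slopes $0$ and $1$ at every point, and its slope $0$ part has rank $1$ everywhere.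

In general one takes $(M,\phi)$ of finite rank, overconvergent over $X/\mathbb F_q$ with coefficients over $R$, such that

* (i) all Frobenius slopes at all points of $X$ are $\ge0$;
* (ii) the slope $0$ part has constant rank $r_0\ge1$ on $X$.

Its slope $0$ part $\phi_0$, the *unit root part*, is a unit root $\sigma$-module of rank $r_0$. Equivalently, it is a continuous representation $\rho:\pi_1(X)\to GL_{r_0}(R)$. For $x\in|X|$ put $A_x=\rho(\mathrm{Frob}_x)$, well defined up to conjugacy. The $L$-function of the $k$-th iterate, for any integer $k$, is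
$$L(\phi_0^k,T)=\prod_{x\in|X|}\det\bigl(I_{r_0}-A_x^{k}T^{\deg(x)}\bigr)^{-1}.$$
This is $p$-adic meromorphic in $T$ on the whole plane, so for each rational $s\ge0$ it has finitely many reciprocal zeros $\alpha_i$ and reciprocal poles $\beta_j$ of slope $s$. The slope $s$ part is $\prod(1-\alpha_iT)/\prod(1-\beta_jT)$, and its (difference) degree is
$$d_s(\phi_0,k)=\#\{\alpha_i\}-\#\{\beta_j\},$$
counted with multiplicity. It may be negative. Since a common factor of numerator and denominator adds $1-1=0$, we may compute $d_s$ from any expression of $L$ as a quotient, without reducing it.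

For example, with $q=3$ the function $\dfrac{1-9T}{(1+3T)^2(1-27T)}$ has $d_1=-2$, $d_2=1$, $d_3=-1$ and all other degrees $0$. We shall meet it again in Example 2.

Question 8.4 of "Higher Rank Case of Dwork's Conjecture" (https://www.ams.org/journals/jams/2000-13-04/S0894-0347-00-00339-8/S0894-0347-00-00339-8.pdf) asks: for each fixed slope $s\ge0$, can $d_s(\phi_0,k)$ be uniformly bounded for all integers $k$? Precisely: given $\phi_0$ as above with $r_0>1$ and $s\ge 0$ rational, is there a constant $C$, depending on $\phi_0$ and $s$ but not on $k$, with $|d_s(\phi_0,k)|\le C$ for all $k$? Two facts are quoted there: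

* (a) if $r_0=1$, then for each fixed $s\ge0$ the numbers $|d_s(\phi_0,k)|$ are bounded independently of $k$;
* (b) for $s=0$ and any $r_0$, $d_0(\phi_0,k)$ is bounded independently of $k$.

**Two easy cases.** If $\phi_0$ is a direct sum of rank one modules each of which falls under (a), then $L(\phi_0^k,T)$ is the product of their $L$-functions, and the degrees are bounded by (a). If $\phi=\phi_0$ over $\mathbb A^1$ has a constant matrix $B_0\in GL_r(R)$, then (3) is $B_0^d$. Up to replacing $k$ by $-k$, which depends on a normalization discussed in Section 4, comparison with the zeta function $\prod_x(1-T^{\deg x})^{-1}=(1-qT)^{-1}$ of $\mathbb A^1$, eigenvalue by eigenvalue, gives $L(\phi_0^k,T)=\det(1-qTB_0^k)^{-1}$. Hence $d_1=-r$ and all other $d_s$ vanish. So an example of unbounded growth has to vary with $t$ and must not split into such lines. The matrix $B(t)$ of Section 1 is a deformation of the constant matrix $B(0)$, and small in the sense that $\varpi\in\pi R$.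

## 3. Growth at one slope, at every positive slope, and an upper bound

For $0\neq\varpi\in\pi R$ let $M_\varpi$ be the rank $2$ module over $\mathbb A^1$ with matrix $B(t)=\begin{pmatrix}0&-1\\1&\varpi t\end{pmatrix}$. Let $\delta_{s,1}=1$ if $s=1$ and $0$ otherwise.

**Theorem A.** Let $\phi_0=M_\varpi$.

1. Let $q\ge 3$, let $R$ and $0\neq\varpi\in\pi R$ be arbitrary, and put $s_0=(q-1)\,\mathrm{ord}_q(\varpi)$. For all $k\ge2$,
$$d_{s_0}(\phi_0,k)+2\delta_{s_0,1}=\begin{cases}(k+1)/q & k\equiv-1 \pmod q\\ -(k-1)/q& k\equiv 1\pmod q\\ 0&\text{otherwise.}\end{cases}$$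
2. Let $q=2$, $c=\mathrm{ord}_2(\varpi)>3$ (for example $\varpi=16$), and $s=c+1$. Then $d_s(\phi_0,k)=\frac{k+1}4-1$ for all $k\ge 3$ with $k\equiv3\pmod 4$.

In both cases $d_s(\phi_0,k)$ is unbounded in $k$, so Question 8.4 has a negative answer: for every $q$ there are a $\phi_0$ of rank $2$ over $\mathbb A^1$, even with $\phi=\phi_0$, and a slope $s>0$ for which no uniform bound exists.

**Theorem B (all slopes $s>0$).** Let $s>0$ be rational. There are $R$ and $\phi_0$ over $\mathbb A^1$ of rank $r_0$ with $d_s(\phi_0,k)$ unbounded in $k$ in each of these cases: $q\ge3$ and any $r_0\ge2$; $q=2$ and any $r_0\ge4$; $q=2$, $r_0\in\{2,3\}$ and $s>4$. Hence, for every $q$, the slope $s=0$ of fact (b) is the only slope at which a uniform bound holds for all $\phi_0$.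

**Theorem C (order of growth).** Let $X=\mathbb A^1$ and let $\phi=\phi_0$ have matrix $B\in GL_r(R[t]^\dagger)$ with $B\equiv B(0)$ mod $\pi$. For each $s$ there is $C$ with $|d_s(\phi_0,k)|\le C|k|^{r-1}$ for all $k\ne0$. By Theorem A, the exponent $r-1$ is optimal for $r=2$.

## 4. $M_\varpi$ is a unit root module, and conventions do not matter for it

**Step 1: hypotheses (i) and (ii).** We check that $M_\varpi$ is admissible. The matrix (3) has integral entries and determinant $1$. Its characteristic polynomial is therefore monic, integral, with unit constant term, and all eigenvalues are units. All slopes at all points are $0$, so (i) and (ii) hold with $r_0=2$ and $\phi_0=\phi$.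

**Step 2: from $A_x$ to a matrix product.** We need the characteristic polynomial of $A_x$. By Katz's correspondence (*$p$-adic properties of modular schemes and modular forms*, Prop. 4.1.1), the characteristic polynomial of (3) is that of $A_x$, up to replacing $A_x$ by $A_x^{-1}$ depending on normalization. For $M_\varpi$ neither this normalization nor the order of the factors in (3) matters.

* With $D=\mathrm{diag}(1,-1)$, conjugation by $D$ changes the sign of the off-diagonal entries, so $DBD^{-1}=\begin{pmatrix}0&1\\-1&\varpi t\end{pmatrix}=B^T$. Hence for any $t_1,\dots,t_d$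
$$B(t_d)\cdots B(t_1)=\bigl(B(t_1)^T\cdots B(t_d)^T\bigr)^T=\bigl(D\,B(t_1)\cdots B(t_d)\,D^{-1}\bigr)^T.$$
The product in reversed order is conjugate to the transpose of the original product. The two have the same characteristic polynomial, as do their $k$-th powers.
* For $A\in SL_2$, the eigenvalues are $a,a^{-1}$, so $\mathrm{Tr}A^{-k}=\mathrm{Tr}A^k$.

We may therefore use the order that suits us. For a square matrix $G$ of functions and a power $Q$ of $p$ put
$$G^{(n)}(t)=G(t^{Q^{n-1}})\cdots G(t^Q)\,G(t).$$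

**Step 3: $L$ as an exponential of sums over roots of unity.** We want to trade the Euler product for power sums. For any power $Q$ of $p$ define
$$S_n(k)=\sum_{t^{Q^n}=t}\mathrm{Tr}\bigl(B^{(n)}(t)^k\bigr),\qquad L_k(T)=\exp\sum_{n\ge1}S_n(k)\frac{T^n}n,$$
where $t$ runs over $0$ and the $(Q^n-1)$-st roots of unity in $\overline K$. These definitions do not refer to the residue field of $R$. Suppose now that $Q=q$ is its size. The $t$ with $t^{q^n}=t$ are the Teichmüller lifts of the elements of $\mathbb F_{q^n}$. Each closed point $x$ of degree $d\mid n$ gives $d$ of them. For such a $\hat t$, periodicity of $\hat t,\hat t^q,\hat t^{q^2},\dots$ gives $B^{(n)}(\hat t)=B^{(d)}(\hat t)^{n/d}$. The $d$ conjugates of $\hat t$ give cyclic permutations of the same product, hence the same traces of powers. So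
$$S_n(k)=\sum_{d\mid n}\ \sum_{\deg x=d}d\,\mathrm{Tr}\bigl(A_x^{kn/d}\bigr).$$
On the other hand
$$\log L(\phi_0^k,T)=\sum_x\sum_{j\ge1}\mathrm{Tr}(A_x^{kj})\frac{T^{j\deg x}}j .$$
With $n=jd$ and $\frac1j=\frac dn$ this is $\sum_nS_n(k)T^n/n$. Therefore
$$L(\phi_0^k,T)=L_k(T)\qquad(Q=q). \tag{4}$$

## 5. From Frobenius traces to $\det(1-T\Psi_k)$

From now on $Q$ is any power of $p$ and $\mathrm{ord}=\mathrm{ord}_Q$, normalized by $\mathrm{ord}_Q(Q)=1$. The main case is $Q=q$; the case $Q=4$, $q=2$ is used in Section 9.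

**Step 1: a finite-dimensional space for $\Psi$.** We need $\Psi$ on a space where traces make sense. Fix an integer $\ell\ge1$ with $\ell\ge k/(Q-1)$, and let $V\subset W_k\otimes K[t]$ be the polynomials of degree $\le\ell$. Since $G$ has degree $\le k$ in $t$, applying $\Psi$ to degree $\le \ell$ gives degree $\le(\ell+k)/Q\le\ell$, so $V$ is stable. Let $V^+$ be spanned by the $t^mv$ with $1\le m\le\ell$. If $m\ge1$, then every $m'$ occurring in (2) satisfies $Qm'\ge m\ge1$, so $m'\ge1$, and $V^+$ is stable. On $V/V^+$ the map is given by $m=m'=0$, that is, by $G(0)=U_0$. Write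
$$\Psi_k=\Psi|_{V^+}.$$

**Step 2: iterates of $\Psi$.** We express $\Psi^n$ through $G^{(n)}$. For a matrix $H(t)$ of polynomials one has $\mathcal U_Q\circ H(t^Q)=H(t)\circ\mathcal U_Q$; check it on monomials: $\mathcal U_Q(t^{Qj}t^m)=t^j\,\mathcal U_Q(t^m)$. If $\Psi^n=\mathcal U_{Q^n}\circ G^{(n)}$, then
$$\Psi^{n+1}=\mathcal U_{Q^n}\circ G^{(n)}(t)\circ\mathcal U_Q\circ G(t)=\mathcal U_{Q^n}\circ\mathcal U_Q\circ G^{(n)}(t^Q)\,G(t)=\mathcal U_{Q^{n+1}}\circ G^{(n+1)}.$$
So the formula holds for all $n\ge1$ by induction.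

**Step 3: the trace of $\Psi^n$.** In $\Psi^n(t^mv)$ the coefficient of $t^m$ comes from the monomial $t^j$ of $G^{(n)}$ with $j+m=Q^nm$. Hence
$$\mathrm{Tr}(\Psi^n|V)=\sum_{m\ge0}\mathrm{Tr}\,[t^{(Q^n-1)m}]\,G^{(n)}.$$
The restriction $m\le\ell$ may be dropped: $\deg G^{(n)}\le k(1+Q+\dots+Q^{n-1})=k\frac{Q^n-1}{Q-1}$, so a nonzero term has $m\le k/(Q-1)\le\ell$.

**Step 4: the sum over points.** We now compare with $\sum_{t^{Q^n}=t}\mathrm{Tr}\,G^{(n)}(t)$. The sum $\sum_{t^{Q^n-1}=1}t^j$ is $Q^n-1$ if $(Q^n-1)\mid j$ and $0$ otherwise. So the nonzero $t$ contribute $(Q^n-1)\mathrm{Tr}(\Psi^n|V)=(Q^n-1)(\mathrm{Tr}\,U_0^n+\mathrm{Tr}\,\Psi_k^n)$, and $t=0$ contributes $\mathrm{Tr}\,U_0^n$. Altogether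
$$\sum_{t^{Q^n}=t}\mathrm{Tr}\,G^{(n)}(t)=Q^n\,\mathrm{Tr}\,U_0^n+(Q^n-1)\,\mathrm{Tr}\,\Psi_k^n .$$
Using $\exp\sum_n\mathrm{Tr}(M^n)T^n/n=\det(1-TM)^{-1}$ three times,
$$\Lambda_k(T):=\exp\sum_{n\ge1}\frac{T^n}n\sum_{t^{Q^n}=t}\mathrm{Tr}\,G^{(n)}(t)=\frac{\det(1-T\Psi_k)}{\det(1-QTU_0)\,\det(1-QT\Psi_k)} . \tag{5}$$

**Step 5: from symmetric powers to powers.** If $A\in SL_2$ has eigenvalues $a,a^{-1}$, then $\mathrm{Tr}\,\mathrm{Sym}^kA=a^k+a^{k-2}+\dots+a^{-k}$, so for $k\ge2$
$$\mathrm{Tr}A^k=\mathrm{Tr}\,\mathrm{Sym}^kA-\mathrm{Tr}\,\mathrm{Sym}^{k-2}A.$$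
Since $\mathrm{Sym}^k$ is multiplicative, $(\mathrm{Sym}^kB)^{(n)}=\mathrm{Sym}^k(B^{(n)})$. Hence $L_k=\Lambda_k/\Lambda_{k-2}$ for $k\ge2$.

**Step 6: the degree formula.** Let $\nu_s(k)$ be the number, with multiplicity, of eigenvalues of $\Psi_k$ of (finite) slope $s$. It does not depend on $\ell$, since the traces $\mathrm{Tr}\,\Psi_k^n$, $n\ge1$, do not. The matrix $B(0)$ has order $4$, so the eigenvalues of $U_0=\mathrm{Sym}^kB(0)$ are roots of unity. Thus $\det(1-QTU_0)$ contributes $k+1$ reciprocal poles to $\Lambda_k$, all of slope $1$, and $k-1$ to $\Lambda_{k-2}$. The factor $\det(1-T\Psi_k)$ gives $\nu_s(k)$ reciprocal zeros of slope $s$, and $\det(1-QT\Psi_k)$ gives $\nu_{s-1}(k)$ reciprocal poles. Writing $d_s(k)$ for the degree of the slope $s$ part of $L_k$, we get for $k\ge2$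
$$d_s(k)=-2\delta_{s,1}+D_s(k)-D_{s-1}(k),\qquad D_s(k)=\nu_s(k)-\nu_s(k-2). \tag{6}$$

**Example 2 ($Q=q=3$, $k=2$).** By Example 1 with $\ell=1$, $\Psi_2$ has the single nonzero eigenvalue $\varpi^2$. The eigenvalues of $B(0)$ are $\pm\sqrt{-1}$, so those of $U_0$ on $W_2$ are $-1,1,-1$. For $k=0$ we have $G=1$, the operator $t^m\mapsto\mathcal U_3(t^m)$ is nilpotent on $V^+$, and $\Lambda_0=1/(1-3T)$. Hence
$$L_2(T)=\frac{1-\varpi^2T}{(1+3T)^2(1-3\varpi^2T)} .$$
A check: the coefficient of $T$ is $-\varpi^2-6+3\varpi^2=2\varpi^2-6$. Directly, $\mathrm{Tr}B(t)^2=(\varpi t)^2-2$, and summing over $t=0,1,-1$ gives $-2+2(\varpi^2-2)=2\varpi^2-6$. With $\varpi=3$ this is the function of Section 2. The case $k=2$ of Theorem A(1) is visible: the reciprocal zero $\varpi^2$ has slope $s_0=2\,\mathrm{ord}_3(\varpi)$, and the two poles $-3$ account for $2\delta_{s_0,1}$.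

**Where a direct estimate stops.** The sensible attempt at a uniform bound is to bound $\nu_s(k)$ for each $k$ and insert the bound in (6). But $\Psi_k$ has an image whose first block alone has size $k+1$, and an estimate of this type yields only $\nu_s(k)=O(k)$; Section 10 carries it out in general. It cannot be improved: we shall find $\nu_{s_0}(k)=(k+1)/Q$ whenever $k\equiv-1\pmod Q$. So (6) is a combination of linearly growing counts, and everything depends on whether the linear terms of $\nu_s(k)$ and $\nu_s(k-2)$ cancel. For this one needs exact values.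

## 6. The corner $U_{Q-1}$ and the small slopes of $\Psi_k$

The way to exact values is to rescale the basis so that all of $\Psi_k$ outside its first block row becomes small.

**Step 1: rescaling.** Put $\varepsilon=\varpi^{Q-1}$ and $s_0=\mathrm{ord}(\varepsilon)=(Q-1)\,\mathrm{ord}(\varpi)>0$. In the basis $\varpi^mt^mv_b$ ($1\le m\le\ell$) of $V^+$, formula (2) becomes
$$\Psi(\varpi^mt^mv_b)=\sum_{m'\ge1}\varpi^{Qm'}t^{m'}U_{Qm'-m}v_b=\sum_{m'\ge1}\varepsilon^{m'}\,\varpi^{m'}t^{m'}\,U_{Qm'-m}v_b .$$
So $\Psi_k=\varepsilon\,\Xi$, where $\Xi$ has blocks $\Xi_{m',m}=\varepsilon^{m'-1}U_{Qm'-m}$. Separating the index $1$ from the indices $\ge2$,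
$$\Xi=\begin{pmatrix}P&Z\\ \varepsilon Y_1&\varepsilon Y_2\end{pmatrix},\qquad P=U_{Q-1},\quad Z,Y_1,Y_2\ \text{integral}. \tag{7}$$
As $\Xi$ is integral, its eigenvalues are integral, and therefore
$$\nu_s(k)=0\quad\text{for } s<s_0. \tag{8}$$

**Step 2: the eigenvalues of $P$.** By (1), $Pv_b=0$ for $b<Q-1$. For $b\in I=\{Q-1,\dots,k\}$ we have $Pv_b=\pm\binom b{Q-1}v_{\tau(b)}$ with $\tau(b)=k+Q-1-b$, and $\tau$ is an involution of $I$. So $P$ is a direct sum of

* zero blocks $(0)$, one for each $b\notin I$;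
* blocks $\pm\binom b{Q-1}$, when $\tau(b)=b$;
* blocks $\begin{pmatrix}0&p'\\p&0\end{pmatrix}$ for pairs $b\ne\tau(b)$, where $p,p'\in\mathbb Z$ and $pp'=\pm\binom b{Q-1}\binom{\tau(b)}{Q-1}$.

A $2\times2$ block has eigenvalues $\pm\sqrt{pp'}$, both of valuation $\frac12\mathrm{ord}(pp')$: two eigenvalues for the two indices $b,\tau(b)$. A fixed index $b$ gives one eigenvalue of valuation $\frac12\mathrm{ord}\bigl(\binom b{Q-1}\binom{\tau(b)}{Q-1}\bigr)$. Hence for finite $\mu$ the number of eigenvalues of $P$ of valuation $\mu$ is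
$$N_\mu(k)=\#\Bigl\{b:\ Q-1\le b\le k,\ \ \mathrm{ord}\Bigl(\tbinom{b}{Q-1}\tbinom{k+Q-1-b}{Q-1}\Bigr)=2\mu\Bigr\}. \tag{9}$$

**Example 3 ($Q=3$, $k=5$).** Here $\tau(b)=7-b$ on $I=\{2,3,4,5\}$. The pair $(2,5)$ has product $\binom22\binom52=10$, a $3$-adic unit, and the pair $(3,4)$ has product $\binom32\binom42=18$. So $N_0(5)=2$ and $N_1(5)=2$. For $k=3$ we have $\tau(b)=5-b$ on $\{2,3\}$ with product $\binom22\binom32=3$, so $N_0(3)=0$.

**Step 3: the eigenvalues of $\Xi$ near those of $P$.** For unit eigenvalues there is a short argument. Modulo the maximal ideal, $\Xi$ is block upper triangular with diagonal blocks $P$ and $0$. So the reduced characteristic polynomials differ by a power of $X$, and $\Xi$ and $P$ have equally many unit eigenvalues. In our notation this says $\nu_{s_0}(k)=N_0(k)$. For $q=2$ we shall need the next valuation, which is lost modulo the maximal ideal. The following lemma keeps it.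

**Lemma.** For $0\le\mu<s_0/3$ one has $\nu_{s_0+\mu}(k)=N_\mu(k)$.

**Proof.** The idea is to measure the characteristic polynomials of $\Xi$ and $P$ at points $X$ of valuation $\mu$, for all small $\mu$. Let $n_2$ be the size of $Y_2$. Take a rational $\mu\in(0,s_0/3)$ different from all valuations of eigenvalues of $P$ and of $\Xi$, and $X\in\overline K$ with $\mathrm{ord}X=\mu$.

First, $(X-P)^{-1}$ has entries of $\mathrm{ord}\ge-2\mu$. In a $2\times2$ block, $\det(X-\text{block})=X^2-pp'$. By the choice of $\mu$ we have $2\mu\ne\mathrm{ord}(pp')$, so $\mathrm{ord}(X^2-pp')=\min(2\mu,\mathrm{ord}(pp'))\le2\mu$, while the adjugate of $X-\text{block}$ is integral. In a $1\times1$ block $(\lambda)$, $\mathrm{ord}(X-\lambda)=\min(\mu,\mathrm{ord}\lambda)\le\mu$.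

Next, by the Schur complement of the block $X-P$ in $X-\Xi$,
$$\det(X-\Xi)=\det(X-P)\cdot X^{n_2}\cdot\det\bigl(1-X^{-1}\varepsilon\,(Y_2+Y_1(X-P)^{-1}Z)\bigr).$$
The matrix $X^{-1}\varepsilon(Y_2+Y_1(X-P)^{-1}Z)$ has entries of $\mathrm{ord}\ge s_0-\mu-2\mu=s_0-3\mu>0$. This is where $s_0/3$ comes from. So the last determinant is a unit.

Write $\xi_i$ and $p_j$ for the eigenvalues of $\Xi$ and $P$, all integral. As $\mu$ avoids their valuations, $\mathrm{ord}(X-\xi_i)=\min(\mu,\mathrm{ord}\,\xi_i)$, and similarly for $p_j$. Taking valuations,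
$$\sum_i\min(\mu,\mathrm{ord}\,\xi_i)=\sum_j\min(\mu,\mathrm{ord}\,p_j)+n_2\mu .$$
This holds for a dense set of $\mu\in(0,s_0/3)$. Both sides are continuous in $\mu$, so it holds on $[0,s_0/3)$. The right derivative of $\min(\mu,a)$ is $1$ if $a>\mu$ and $0$ if $a\le\mu$. Hence
$$\#\{i:\mathrm{ord}\,\xi_i>\mu\}=\#\{j:\mathrm{ord}\,p_j>\mu\}+n_2\qquad(0\le\mu<s_0/3).$$
The total numbers of $\xi_i$ and $p_j$ also differ by $n_2$. So the numbers with $\mathrm{ord}\le\mu$ agree for every $\mu\in[0,s_0/3)$. Since all valuations are $\ge0$, subtracting the counts for slightly smaller $\mu$ shows that the numbers with valuation exactly $\mu$ agree. Finally $\Psi_k=\varepsilon\,\Xi$ adds $s_0$ to every valuation. $\square$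

## 7. Slope $s_0$ for $Q\ge3$: Lucas' theorem and the class of $k$ modulo $Q$

**Step 1: computing $N_0(k)$.** This is the count of unit eigenvalues, and it is valid for every $Q$. By Lucas' theorem, $\binom b{Q-1}\not\equiv0\pmod p$ if and only if each base-$p$ digit of $Q-1$ is at most the corresponding digit of $b$. The lowest $\log_pQ$ digits of $Q-1$ are all $p-1$ and the others are $0$, so the condition is that the lowest $\log_pQ$ digits of $b$ are all $p-1$, that is, $b\equiv-1\pmod Q$. In (9) with $\mu=0$ we need $b\equiv-1$ and $k+Q-1-b\equiv-1\pmod Q$. Since $k+Q-1-b\equiv k$ when $b\equiv -1$, this forces $k\equiv-1\pmod Q$, and then $b$ runs over $Q-1,2Q-1,\dots,k$. So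
$$N_0(k)=\frac{k+1}Q\ \text{ if } k\equiv-1\ (\mathrm{mod}\ Q),\qquad N_0(k)=0\ \text{ otherwise.} \tag{10}$$

**Step 2: the degree.** By (8), $D_{s_0-1}(k)=0$. By the Lemma with $\mu=0$, $D_{s_0}(k)=N_0(k)-N_0(k-2)$. So (6) gives
$$d_{s_0}(k)=-2\delta_{s_0,1}+N_0(k)-N_0(k-2)\qquad(k\ge 2). \tag{11}$$

**Step 3: no cancellation when $Q\ge3$.** We have $N_0(k)\ne0$ only for $k\equiv-1$, and $N_0(k-2)\neq0$ only for $k\equiv1\pmod Q$, where it equals $(k-1)/Q$. As $Q\nmid2$, these two classes are disjoint, so the linear terms never meet. With $Q=q$, (4) turns (11) into Theorem A(1). Along $k\equiv-1\pmod q$ the degree tends to $+\infty$. $\blacksquare$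

In Example 3, $q=3$ and $k=5$: $d_{s_0}(\phi_0,5)+2\delta_{s_0,1}=2-0=2=(5+1)/3$.

## 8. The case $q=2$: cancellation at slope $c$ and survival at slope $c+1$

Let $Q=q=2$ and $c=\mathrm{ord}_2(\varpi)$, so $s_0=c$. The preceding argument breaks down exactly at Step 3 of Section 7: for $Q=2$ the classes $-1$ and $1$ coincide. For odd $k\ge3$, (10) and (11) give
$$d_c(k)+2\delta_{c,1}=\frac{k+1}2-\frac{k-1}2=1,$$
and for even $k\ge 2$ the same expression is $0$. The linear terms cancel and slope $s_0$ shows nothing unbounded.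

The next step is to look one valuation further, where the residue of $k$ modulo $4$ enters. Formula (9) now reads
$$N_\mu(k)=\#\{1\le b\le k:\ \mathrm{ord}_2(b)+\mathrm{ord}_2(k+1-b)=2\mu\}.$$
Assume $c>3$. Then $1<c/3$, and the Lemma applies for $\mu=0$ and $\mu=1$, that is, to slopes $c$ and $c+1$. Let $k\ge3$ with $k\equiv3\pmod4$.

**Step 1: $N_1(k)=(k+1)/4$.** Here $b$ and $b'=k+1-b$ sum to $k+1\equiv0\pmod4$. If $b$ is odd, so is $b'$, and the sum of valuations is $0$. If $b\equiv2\pmod4$, then $b'\equiv2\pmod4$ and the sum is $2$. If $4\mid b$, then $4\mid b'$ and the sum is at least $4$. So $N_1(k)$ counts the $b\equiv2\pmod4$ with $1\le b\le k$, and there are $(k+1)/4$ of them.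

**Step 2: $N_1(k-2)=0$.** Now $b+b'=k-1\equiv2\pmod4$. If $b$ is odd the sum of valuations is $0$. If $b$ is even, exactly one of $b,b'$ is divisible by $4$ and the other is $2$ modulo $4$, so the sum is at least $3$.

**Step 3: $N_0(k)-N_0(k-2)=1$.** This was just computed from (10): $\frac{k+1}2-\frac{k-1}2=1$.

**Step 4: conclusion.** In (6) with $s=c+1\ne1$ we have $D_{c+1}(k)=N_1(k)-N_1(k-2)=\frac{k+1}4$ and $D_c(k)=1$. So, by (4), $d_{c+1}(\phi_0,k)=\frac{k+1}4-1$. This is Theorem A(2). $\blacksquare$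

For $k=7$: the pairs summing to $8$ are $(1,7),(3,5)$ with valuation sum $0$, $(2,6)$ with sum $2$, and $(4,4)$ with sum $4$, so $N_0=4$, $N_1=2$. For $k-2=5$: the pairs summing to $6$ are $(1,5),(3,3)$ with sum $0$ and $(2,4)$ with sum $3$, so $N_0=3$, $N_1=0$. The degree is $(2-0)-(4-3)=1=\frac84-1$.

## 9. Every positive slope

We prove Theorem B by choosing $\varpi$, and, for $q=2$, by replacing $Q=2$ with $Q=4$.

**Step 1: reduction to the smallest rank.** Adding $j$ trivial rank one summands multiplies $L(\phi_0^k,T)$ by $(1-qT)^{-j}$. This changes only $d_1$, and by a constant independent of $k$; hypotheses (i), (ii) are preserved. So it suffices to treat the smallest rank in each case.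

**Step 2: all valuations occur.** We need $\varpi$ of prescribed valuation. Let $q=p^a$ and let $u/m>0$ be rational, $u,m\geq1$. The polynomial $x^m-p$ is Eisenstein over $W(\mathbb F_q)$, so $R=W(\mathbb F_q)[p^{1/m}]$ is totally ramified with residue field $\mathbb F_q$. The element $\varpi=p^{au/m}$ has $\mathrm{ord}_q(\varpi)=\frac1a\cdot\frac{au}m=\frac um$.

**Step 3: $q\ge3$, rank $2$.** Choose $\mathrm{ord}_q(\varpi)=s/(q-1)$. Then $s_0=s$ in Theorem A(1).

**Step 4: $q=2$, rank $2$, $s>4$.** Choose $\mathrm{ord}_2(\varpi)=s-1>3$ in Theorem A(2).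

**Step 5: $q=2$, rank $4$, any $s>0$.** The count in Section 7 works for $Q=4$, so we build a module over $\mathbb A^1/\mathbb F_2$ whose $L$-function is that of $B$ with $Q=4$. Choose $R$ totally ramified over $\mathbb Z_2$ and $\varpi\in R$ with $\mathrm{ord}_4(\varpi)=s/3$. This is possible by Step 2, since $\mathrm{ord}_4=\frac12\mathrm{ord}_2$. Let $\phi=\phi_0$ have matrix
$$C(t)=\begin{pmatrix}0&B(t)\\I&0\end{pmatrix},\qquad\sigma(t)=t^2 .$$
It is integral with unit determinant, so, as in Section 4, all slopes are $0$ and (i), (ii) hold with $r_0=4$.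

Let $k\geq 1$ be odd. By the regrouping of Section 4, Step 3,
$$L(\phi_0^k,T)=\exp\sum_n\frac{T^n}n\sum_{t^{2^n}=t}\mathrm{Tr}\bigl((C(t)C(t^2)\cdots C(t^{2^{n-1}}))^k\bigr),$$
possibly with $k$ replaced by $-k$. If $n$ is odd, the product is block antidiagonal, and so is any odd power of it, positive or negative. Its trace is $0$. If $n=2m$, then $C(t)C(t^2)=\mathrm{diag}(B(t),B(t^2))$ gives
$$C(t)C(t^2)\cdots C(t^{2^{n-1}})=\mathrm{diag}\bigl(B(t)B(t^4)\cdots B(t^{4^{m-1}}),\ B(t^2)B(t^8)\cdots B(t^{2\cdot 4^{m-1}})\bigr).$$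
The points are those with $t^{4^m}=t$, and on them $t\mapsto t^2$ is a bijection, the nonzero ones being the roots of unity of odd order $4^m-1$ and its divisors. By the order independence of Section 4, each of the two blocks contributes $S_m(k)$ of Section 4 with $Q=4$. By $\mathrm{Tr}A^{-k}=\mathrm{Tr}A^k$ in $SL_2$ the sign of $k$ is irrelevant. Therefore
$$L(\phi_0^k,T)=\exp\sum_m 2S_m(k)\frac{T^{2m}}{2m}=L_k(T^2),\qquad L_k\text{ formed with }Q=4.$$
A reciprocal zero or pole $\alpha$ of $L_k$ yields the two reciprocal zeros or poles $\pm\sqrt\alpha$ of $L_k(T^2)$, and $\mathrm{ord}_2(\sqrt\alpha)=\frac12\mathrm{ord}_2(\alpha)=\mathrm{ord}_4(\alpha)$. So $d_s(\phi_0,k)$ is twice the degree $d_s(k)$ for $Q=4$. In that setting $s_0=3\,\mathrm{ord}_4(\varpi)=s$. For $k\equiv3\pmod4$ we have $N_0(k)=\frac{k+1}4$, and $N_0(k-2)=0$ because $k-2\equiv1\pmod 4$. By (11),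
$$d_s(\phi_0,k)=2\Bigl(\frac{k+1}4-2\delta_{s,1}\Bigr)\qquad(k\equiv3\ (\mathrm{mod}\ 4)),$$
which is unbounded.

**Step 6: the last assertion.** For every $q$ and every $s>0$ we have found a $\phi_0$ of rank $>1$ without a uniform bound (for $q=2$ of rank $4$). For $s=0$ fact (b) gives a bound for each $\phi_0$. This proves Theorem B. $\blacksquare$

## 10. The upper bound $|k|^{r-1}$

We prove Theorem C. Write $\mathrm{ord}=\mathrm{ord}_q$ and $B=\sum_nB_nt^n$; the valuation of a matrix is the minimum over its entries.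

**Step 1: a linear lower bound without constant term.** We want a rational $c>0$ with $\mathrm{ord}\,B_n\ge cn$ for all $n\ge0$. Overconvergence gives $c_0>0$ and $c_1>0$ with $\mathrm{ord}\,B_n\ge c_0n-c_1$, and $B\equiv B(0)$ mod $\pi$ gives $\mathrm{ord}\,B_n\ge\mathrm{ord}\,\pi$ for $n\ge1$. If $n\ge2c_1/c_0$, then $\mathrm{ord}\,B_n\ge\frac{c_0}2n$. If $1\le n<2c_1/c_0$, then $\mathrm{ord}\,B_n\ge\mathrm{ord}\,\pi\ge cn$ as soon as $c\le\frac{c_0}{2c_1}\mathrm{ord}\,\pi$. So any small enough rational $c>0$ works.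

**Step 2: the inverse and the transpose.** We show that $B^{-1}$ and $B^T$ have the same property. The matrix $B_0=B(0)$ is in $GL_r(R)$. Write $B=B_0(1+J)$ with $J=\sum_{n\ge1}B_0^{-1}B_nt^n$. The $n$-th coefficient of $J^j$ is a sum of products of coefficients of $J$ with indices $\geq1$ adding to $n$. It has $\mathrm{ord}\ge cn$, and it vanishes for $j>n$. So $B^{-1}=\sum_{j}(-J)^jB_0^{-1}$, where each coefficient is a finite sum, and its $n$-th coefficient has $\mathrm{ord}\ge cn$. For $B^T$ the claim is clear.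

**Step 3: reduction to $k\ge1$ and to one order of factors.** Let $F$ be the matrix (3) at $x$. By Katz's correspondence (Section 4), the characteristic polynomial of $A_x$ is that of $F$ or of $F^{-1}$. So for $k\ne0$ the traces of the powers of $A_x^k$ are those of $F^{|k|}$ or of $F^{-|k|}$. Now $F^T=(B^T)^{(d)}(\hat t)$ and $F^{-1}=(B^{-1})^{(d)}(\hat t)$, with $Q=q$ in the definition of $G^{(d)}$. Renaming $B^T$ or $B^{-1}$ as $B$, we may assume that $k\ge1$, that $A_x$ has the characteristic polynomial of $B^{(d)}(\hat t)$, and that $\mathrm{ord}\,B_n\ge cn$ and $B_0\in GL_r(R)$. The regrouping of Section 4, Step 3, applies to any such $B$ and to the tensor constructions below.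

**Step 4: power sums through symmetric and exterior powers.** We want to write $\mathrm{Tr}A^k$ through boundedly many multiplicative constructions. Let $e_i$, $h_j$, $p_k$ be the elementary, complete and power sum symmetric polynomials in $r$ variables, with generating functions $E(z)=\sum e_iz^i$, $H(z)=\sum h_jz^j$, and $h_j=0$ for $j<0$. From $H(z)E(-z)=1$,
$$\sum_{k\ge1}p_kz^k=\frac{zH'(z)}{H(z)}=-z\frac{d}{dz}\bigl(E(-z)\bigr)\cdot H(z)=\Bigl(\sum_{i}(-1)^{i-1}i\,e_iz^i\Bigr)H(z).$$
Hence $p_k=\sum_{i=1}^r(-1)^{i-1}i\,e_ih_{k-i}$, and for a matrix $A$ of size $r$ this reads $\mathrm{Tr}A^k=\sum_i(-1)^{i-1}i\,\mathrm{Tr}(\wedge^iA)\,\mathrm{Tr}(\mathrm{Sym}^{k-i}A)$. Therefore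
$$L(\phi_0^k,T)=\prod_{i=1}^{\min(r,k)}L(\mathrm{Sym}^{k-i}\phi_0\otimes\wedge^i\phi_0,T)^{(-1)^{i-1}i}. \tag{12}$$

**Step 5: the operator $\Psi$ on a Banach space.** We repeat Section 5 for a single factor. Let $W=\mathrm{Sym}^{k-i}\phi_0\otimes\wedge^i\phi_0$, of rank
$$w=\binom{k-i+r-1}{r-1}\binom ri\le2^r(k+r)^{r-1}\le2^r(r+1)^{r-1}k^{r-1},$$
with Frobenius matrix $G=\sum G_nt^n$. The entries of $G$ are integer polynomials in those of $B$, and the power series with $a_n\in R$, $\mathrm{ord}\,a_n\ge cn$ form a ring. So $\mathrm{ord}\,G_n\ge cn$, with the same $c$ for all $k$ and $i$. Also $G_0$ is invertible over $R$.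

After enlarging scalars choose $\gamma$ with $\mathrm{ord}\,\gamma=c$. Consider the Banach space with orthonormal basis $\gamma^mt^m\otimes(\text{basis of }W)$, $m\ge0$. Its elements are certain power series in $t$. Let $\Psi=\mathcal U_q\circ G$. Then
$$\Psi(\gamma^mt^mv)=\sum_{m'}\gamma^{m-m'}\,\gamma^{m'}t^{m'}\,G_{qm'-m}v\qquad(G_n=0\text{ for }n<0),$$
so the $(m',m)$ block of its matrix is $\gamma^{m-m'}G_{qm'-m}$, of
$$\mathrm{ord}\ge c(m-m')+c(qm'-m)=c(q-1)m'. \tag{13}$$
The rows tend to $0$ uniformly in $m$. So $\Psi$ is a limit of finite rank operators, that is, completely continuous. By Serre (*Endomorphismes complètement continus des espaces de Banach $p$-adiques*, Publ. IHÉS 12, 1962) $\det(1-T\Psi)$ is entire. It equals $\exp\bigl(-\sum_n\mathrm{Tr}(\Psi^n)T^n/n\bigr)$, with $\mathrm{Tr}$ the sum of the diagonal entries.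

**Step 6: the trace formula.** The identity $\mathcal U_q\circ G(t^q)=G(t)\circ\mathcal U_q$ holds on formal power series, so $\Psi^n=\mathcal U_{q^n}\circ G^{(n)}$ as in Section 5. Its diagonal block at $m$ is $[t^{(q^n-1)m}]G^{(n)}$. The $j$-th coefficient of $G(t^{q^i})$ has $\mathrm{ord}\ge cj/q^i$, so that of $G^{(n)}$ has $\mathrm{ord}\ge cj/q^{n-1}$. Thus all series below converge for $|t|\le1$, and summing over $t^{q^n-1}=1$ picks out the exponents divisible by $q^n-1$. Adding the point $t=0$,
$$\sum_{t^{q^n}=t}\mathrm{Tr}\,G^{(n)}(t)=\mathrm{Tr}\,G_0^n+(q^n-1)\,\mathrm{Tr}\,\Psi^n,$$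
hence
$$L(W,T)=\frac{\det(1-T\Psi)}{\det(1-TG_0)\,\det(1-qT\Psi)} . \tag{14}$$
Here $\Psi$ acts on the whole space including $m=0$. In (5) the part $m=0$ was split off, and that is why $U_0$ appeared there with the factor $Q$.

**Step 7: counting eigenvalues of slope $\le s$.** Let $n_s$ be the number of eigenvalues of $\Psi$ of slope $\le s$, which is finite because $\det(1-T\Psi)=\prod(1-\lambda_iT)$ with $\lambda_i\to0$. Assume $n_s\ge1$. The coefficient of $T^{n_s}$ is, up to sign, the $n_s$-th elementary symmetric function of the $\lambda_i$. Its unique term of least valuation is the product of the $n_s$ eigenvalues of slope $\le s$, so its $\mathrm{ord}$ is at most $s\,n_s$. On the other hand, this coefficient is up to sign the sum of the $n_s\times n_s$ principal minors of the matrix of $\Psi$. By (13), each minor has $\mathrm{ord}$ at least the sum of the $n_s$ smallest row bounds, where the bound $c(q-1)m'$ occurs $w$ times for each $m'\ge0$. Using $\lfloor\frac{j-1}w\rfloor\ge\frac jw-1$ for integers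 $j\ge1$,
$$s\,n_s\ \ge\ \sum_{j=1}^{n_s}c(q-1)\Bigl\lfloor\frac{j-1}w\Bigr\rfloor\ \ge\ c(q-1)\Bigl(\frac{n_s(n_s+1)}{2w}-n_s\Bigr)\ \ge\ c(q-1)\Bigl(\frac{n_s^2}{2w}-n_s\Bigr).$$
Dividing by $n_s$,
$$n_s\le2w\Bigl(1+\frac{s}{c(q-1)}\Bigr).$$

**Step 8: conclusion.** In (14) the slope $s$ part has at most $n_s$ reciprocal zeros, coming from $\det(1-T\Psi)$. It has at most $n_{s-1}+w\le n_s+w$ reciprocal poles, coming from $\det(1-qT\Psi)$ and $\det(1-TG_0)$. So the degree of the slope $s$ part of $L(W,T)$ is at most $n_s+w$ in absolute value, which is at most a constant depending on $s,c,q$ times $w$, hence at most a constant times $k^{r-1}$. Summing over the at most $r$ factors of (12) with weights $i\le r$ gives $|d_s(\phi_0,k)|\le Ck^{r-1}$ for $k\ge1$, and by Step 3 $|d_s(\phi_0,k)|\le C|k|^{r-1}$ for all $k\ne0$. $\blacksquare$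

**Optimality for $r=2$.** The matrix $B(t)$ of Theorem A satisfies $B\equiv B(0)$ mod $\pi$, because $\varpi\in\pi R$, so Theorem C applies to it. For those $\phi_0$, at the slopes of Theorem A, $d_s(\phi_0,k)$ grows exactly linearly along $k\equiv-1\pmod q$ (respectively $k\equiv3\pmod4$ when $q=2$), and linear growth is the largest order possible in the class of Theorem C with $r=2$.
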